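\title{Countable sections from Borel assignments of measure classes}

\begin{abstract}
Let $E$ be a Borel equivalence relation on a standard Borel space. Suppose that each point $x$ is assigned, in a Borel way, a probability measure $\mu_x$ concentrated on its class, and that equivalent points receive measures with the same null sets. We prove that some Borel set meets every class in a nonempty countable set. Thus the hypothesis of $\sigma$-smoothness in a theorem of Kechris is redundant. The proof conditions the measures on pairs of small sets, finds clusters in total variation distance, and names each cluster by the limit distribution of a Markov chain on it. We also give a version for arbitrary Borel assignments of measures and show that equivalence of the measures cannot be weakened to nonsingularity.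
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a standard Borel space, that is, a set with the $\sigma$-algebra of Borel sets of some Polish topology, and let $E$ be a Borel equivalence relation on $X$: an equivalence relation that is a Borel subset of $X\times X$. Its classes $[x]_E$ are Borel sets. One way to measure the complexity of $E$ is to ask how few points of each class a Borel set can contain while meeting all of them. A \emph{Borel transversal} is a Borel set that meets every class in exactly one point. A \emph{complete countable Borel section} is a Borel set $S\subseteq X$ that meets every class in a nonempty countable set. Such an $S$ replaces $E$ by a relation with countable classes: there is a Borel map $f\colon X\to S$ with $f(x)\mathrel{E}x$ (Section~\ref{sec:atomic}), so $x\mathrel{E}y$ if and only if $f(x)$ and $f(y)$ are related by the restriction $E|S$.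

A section singles out a countable subset of each class. A softer structure on a class is a notion of negligible subset. Let $P(X)$ be the standard Borel space of Borel probability measures on $X$; its $\sigma$-algebra is generated by the maps $\mu\mapsto\mu(A)$ with $A$ Borel. We write $\mu\ll\nu$ if every $\nu$-null set is $\mu$-null, $\mu\sim\nu$ if $\mu$ and $\nu$ have the same null sets, and $\mu\perp\nu$ if they are concentrated on disjoint Borel sets.

\begin{definition}\label{def:qi}
A \emph{quasi-invariant assignment} for $E$ is a Borel map $x\mapsto\mu_x$ from $X$ to $P(X)$ such that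
\begin{itemize}
\item[(M1)] $\mu_x([x]_E)=1$ for all $x$;
\item[(M2)] $x\mathrel{E}y$ implies $\mu_x\sim\mu_y$.
\end{itemize}
\end{definition}

The converse of (M2) follows from (M1): if $\mu_x\sim\mu_y$, then $[x]_E$ and $[y]_E$ both have full $\mu_x$-measure, so they meet. It therefore makes no difference whether (M2) is stated as an implication or as an equivalence.

\begin{example}\label{ex:flow}
Let $X=\mathbb T^2$ with $\mathbb T=\mathbb R/\mathbb Z$, fix an irrational $\theta$, put $\phi_t(x)=x+t(1,\theta)$, and let the classes of $E$ be the orbits $\{\phi_t(x):t\in\mathbb R\}$. Let $\mu_x$ be the image of $\frac12e^{-|t|}\,dt$ under $t\mapsto\phi_t(x)$. Then $\mu_{\phi_r(x)}$ is the image of $\frac12e^{-|t-r|}\,dt$ under the same map, so (M2) holds. The circle $\{0\}\times\mathbb T$ is a complete countable Borel section.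
\end{example}

A section always yields a quasi-invariant assignment: spread unit mass over the points of $S\cap[x]_E$. The converse is the subject of this paper. Call $E$ \emph{smooth} if there is a Borel map $f$ from $X$ to a standard Borel space with $x\mathrel{E}y\iff f(x)=f(y)$, and \emph{$\sigma$-smooth} if $E=\bigcup_nE_n$ with each $E_n$ a smooth Borel equivalence relation. A theorem of Kechris \cite[Theorem~3.17]{CBER} states that $E$ admits a complete countable Borel section if and only if $E$ is $\sigma$-smooth and has a quasi-invariant assignment. In the measure-theoretic setting $\sigma$-smoothness is not needed: if $E$ has a quasi-invariant assignment and $\mu\in P(X)$, then $E$ admits a complete countable Borel section $\mu$-almost everywhere. This generalizes a result of Feldman, Hahn and Moore and is proved in the work cited as [R] in \cite{CBER}. It is asked in \cite{CBER} whether there is a purely Borel version: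

\begin{quote}
\emph{Must a Borel equivalence relation with a quasi-invariant assignment admit a complete countable Borel section, with no $\sigma$-smoothness assumption?}
\end{quote}

The almost-everywhere result suggests a positive answer, since no single measure on $X$ can detect a counterexample. There is also reason for doubt. If equivalent points received \emph{equal} measures, then $\mu_x$ would be a name for the class of $x$, and one could select a point from the name (Lemma~\ref{lem:transversal}). Under (M2) the points of a class share only their null sets, and a slightly weaker link between their measures is not enough (Proposition~\ref{prop:sharp}). A $\sigma$-smooth relation comes with pieces of classes that have Borel names; the question is whether the measures alone produce such pieces. They do.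

\begin{theorem}\label{thm:main}
Every Borel equivalence relation on a standard Borel space that has a quasi-invariant assignment admits a complete countable Borel section.
\end{theorem}

\begin{theorem}\label{thm:equiv}
For a Borel equivalence relation $E$ the following are equivalent:
\begin{itemize}
\item[(i)] $E$ has a complete countable Borel section;
\item[(ii)] $E$ has a quasi-invariant assignment;
\item[(iii)] $E$ has a quasi-invariant assignment of purely atomic measures.
\end{itemize}
These conditions imply that $E$ is $\sigma$-smooth.
\end{theorem}

Theorem~\ref{thm:main} also gives information about assignments that come with no equivalence relation at all.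

\begin{theorem}\label{thm:general}
Let $x\mapsto\mu_x$ be any Borel map from $X$ to $P(X)$. Put
\[
X_0=\{x:\ \mu_y\sim\mu_x\ \text{for $\mu_x$-almost every }y\},
\]
and for $x,y\in X_0$ let $x\mathrel{F}y\iff\mu_x\sim\mu_y$.
\begin{enumerate}
\item $X_0$ and $F$ are Borel; $\mu_x([x]_F)=1$ for $x\in X_0$; for $x,y\in X_0$ either $\mu_x\sim\mu_y$ or $\mu_x\perp\mu_y$; and $F$ admits a complete countable Borel section.
\item Let $E$ be an equivalence relation on $X$ with Borel classes and $\mu_x([x]_E)=1$ for all $x$. Suppose that every $E$-class $C$ meets $X_0$ and contains no uncountable set of points of $X_0$ with pairwise singular measures. (The second condition holds, for example, if $\mu_x\ll\rho_C$ for one probability measure $\rho_C$ and all $x\in C\cap X_0$.) Then there is a Borel set meeting every $E$-class in a nonempty countable set.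
\end{enumerate}
\end{theorem}

\begin{proposition}\label{prop:sharp}
There are a Borel equivalence relation $E$ on a standard Borel space $X$ and a Borel map $x\mapsto\mu_x$ from $X$ to $P(X)$ such that $\mu_x([x]_E)=1$ for all $x$ and $x\mathrel{E}y\iff\mu_x\not\perp\mu_y$, but $E$ has no complete countable Borel section.
\end{proposition}

Section~\ref{sec:examples} shows the method on two examples, Sections~\ref{sec:contraction}--\ref{sec:lebesgue} prove Theorem~\ref{thm:main}, and the last three sections prove the other results.

\section{Kernels and total variation}\label{sec:prelim}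

We may assume $X\neq\emptyset$. For $\mu(U)>0$ let $\mu(\cdot\,|\,U)$ be the normalized restriction $A\mapsto\mu(A\cap U)/\mu(U)$. For $Q\subseteq Y\times Z$ let $Q_y=\{z:(y,z)\in Q\}$. All measurability claims below rest on one fact \cite[17.25]{CDST}.

\begin{itemize}
\item[(I)] If $Y,Z$ are standard Borel spaces, $y\mapsto\kappa_y$ is a Borel map from $Y$ to $P(Z)$, and $f$ is a bounded Borel function on $Y\times Z$, then $y\mapsto\int f(y,z)\,d\kappa_y(z)$ is Borel. In particular $y\mapsto\kappa_y(Q_y)$ is Borel for Borel $Q\subseteq Y\times Z$.
\end{itemize}

Fix finite Borel partitions $\mathcal P_n$ of $X$ into nonempty cells such that $\mathcal P_{n+1}$ refines $\mathcal P_n$ and the countable family $\mathcal U=\bigcup_n\mathcal P_n$ generates the Borel sets; for instance, let $\mathcal P_n$ consist of the atoms of the algebra generated by the first $n$ members of a generating sequence. Let $P_n(x)$ be the cell of $\mathcal P_n$ containing $x$, and let $\mathcal A$ be the countable algebra generated by $\mathcal U$. For a finite measure $\tau$, the Borel sets that can be approximated in $\tau$-measure by members of $\mathcal A$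 form a $\sigma$-algebra containing $\mathcal A$, so every Borel set can be so approximated.

The \emph{total variation distance} is $\|\mu-\nu\|=\sup_A|\mu(A)-\nu(A)|\in[0,1]$, the supremum over Borel sets $A$. It equals $1$ when $\mu\perp\nu$. We use the following properties.

\begin{itemize}
\item[(T1)] It is a Borel function on $P(X)^2$: approximation in $(\mu+\nu)$-measure shows that the supremum may be taken over $A\in\mathcal A$.
\item[(T2)] If $\mu,\nu$ have densities $f,g$ with respect to $\rho$, then $\|\mu-\nu\|=\frac12\int|f-g|\,d\rho$: the supremum is attained at $\{f>g\}$, and $\int(f-g)^+\,d\rho=\int(f-g)^-\,d\rho$.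
\item[(T3)] If $\mu(K)=\nu(K)=1$ and $f$ is bounded and Borel, then $|\int f\,d\mu-\int f\,d\nu|\le\|\mu-\nu\|\operatorname{osc}_Kf$, where $\operatorname{osc}_Kf=\sup_Kf-\inf_Kf$. Indeed, subtract a constant so that $\inf_Kf=0$, and write each integral as the integral over $0\le r\le\operatorname{osc}_Kf$ of the measure of $K\cap\{f>r\}$.
\item[(T4)] If $\nu=\int\beta_z\,d\alpha(z)$, meaning $\nu(A)=\int\beta_z(A)\,d\alpha(z)$ for all $A$, then $\|\nu-\rho\|\le\int\|\beta_z-\rho\|\,d\alpha(z)$.
\item[(T5)] If $(\mu_k)$ is Cauchy in total variation, then $\pi(A)=\lim_k\mu_k(A)$ is a probability measure: it is finitely additive, and if $A_j\downarrow\emptyset$ then $\limsup_j\pi(A_j)\le\sup_A|\pi(A)-\mu_k(A)|$, which tends to $0$ as $k\to\infty$.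
\end{itemize}

\section{The method in two examples}\label{sec:examples}

The measures $\mu_x$ of one class have the same null sets but may be far apart in total variation. The first example shows that conditioning on a small set brings many of them close together.

\begin{example}\label{ex:box}
Return to Example~\ref{ex:flow}. Fix $0<\delta<1$ and an arc $J\subseteq\mathbb T$ of length $|J|$. For $v\in J$ let $I_v=\{\phi_s(0,v):0\le s<\delta\}$ and let $u_v$ be the uniform probability measure on this segment. The segments are pairwise disjoint; let $U$ be their union and $\kappa_x=\mu_x(\cdot\,|\,U)$. Let $x=\phi_s(0,v)\in I_v$. Then $\phi_t(x)\in U$ exactly when $s+t\in[k,k+\delta)$ for an integer $k$ with $v+k\theta\in J$. Let $L$ be the least positive integer such that $L\theta$ is within $|J|$ of an integer; $L\to\infty$ as $|J|\to0$ because $\theta$ is irrational. Every $k\neq0$ that occurs has $|k|\ge L$, and $|t|\ge|k|-1$ on its time interval. Hence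
\[
\mu_x(U)\le\frac\delta2\Big(1+2\sum_{k\ge L}e^{1-k}\Big)\le\frac\delta2\,(1+9e^{-L}),\qquad \mu_x\ge\frac\delta2\,e^{-\delta}u_v ,
\]
the second bound because $|t|<\delta$ when $k=0$. So $\kappa_x\ge(1-\eta)u_v$ with $1-\eta=e^{-\delta}/(1+9e^{-L})$. This gives $u_v(A)-\kappa_x(A)\le\eta$ for every $A$, and with complements $\|\kappa_x-u_v\|\le\eta$. For $x\in I_v$ and $y\in I_{v'}$ we conclude that $\|\kappa_x-\kappa_y\|\le2\eta$ if $v=v'$ and $\|\kappa_x-\kappa_y\|\ge1-2\eta$ otherwise, and $\eta$ is small when $\delta$ and $|J|$ are small.
\end{example}

The conditioned measures thus recover the segments with no reference to the flow: they are the clusters of $x\mapsto\kappa_x$, and $\kappa_x$ puts most of its mass on the cluster of $x$. An orbit contains only countably many segments, since they are disjoint and have positive measure, so one point from each segment gives countably many points in each orbit. In general there is no flow box, so we try all cells of $\mathcal U$; and a cluster has no left endpoint to select, so we must name it by a canonical measure (Section~\ref{sec:contraction}). There is a further obstacle: conditioning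 on one cell may never produce a cluster.

\begin{example}\label{ex:diagonal}
Let $X=2^{\mathbb N}$ with the fair coin measure $\lambda$, let $E=X\times X$, and let $V_n(x)$ be the cylinder of sequences that agree with $x$ in the first $n$ coordinates. Put $w_n=\frac1{(n+1)(n+2)}$ for $n\ge0$, so that $r_k=\sum_{n\ge k}w_n=\frac1{k+1}$, and let $\mu_x=\sum_nw_n\lambda(\cdot\,|\,V_n(x))$. Then $\frac12\lambda\le\mu_x\ll\lambda$, so the assignment is quasi-invariant. The number $\gamma_j=\mu_x(V_j(x))=\sum_{n\le j}w_n2^{n-j}+r_{j+1}$ does not depend on $x$. Since $w_n/r_{j+1}\le\frac{j+2}{n+2}\le j-n+1$ for $n\le j$ and $\sum_{i\ge0}(i+1)2^{-i}=4$, we have $\gamma_j\le5r_{j+1}$.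

Let $U=V_j(x)$ and $\kappa_y=\mu_y(\cdot\,|\,U)$ for $y\in U$. If $y\in U$ agrees with $x$ in the first $d$ coordinates but not in the next one, then $\mu_x-\mu_y$ is a difference of two measures of mass $r_{d+1}$ carried by the disjoint sets $V_{d+1}(x),V_{d+1}(y)\subseteq U$, so $\|\kappa_x-\kappa_y\|=r_{d+1}/\gamma_j$. Given $\varepsilon>0$, the set of $y\in U$ with $\|\kappa_x-\kappa_y\|\le\varepsilon$ is therefore $V_e(x)$, where $e\ge j$ is least with $r_{e+1}\le\varepsilon\gamma_j$, and $\kappa_x(V_e(x))=\gamma_e/\gamma_j\le5\varepsilon$. For every cylinder $U$ and every $x\in U$, a point $y$ drawn from $\kappa_x$ is unlikely to have $\kappa_y$ close to $\kappa_x$.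

Now let $U$ and $W$ be the sets of sequences beginning with $0$ and with $1$. For $x\in U$ only the term $n=0$ of $\mu_x$ charges $W$, so $\mu_x(\cdot\,|\,W)=\lambda(\cdot\,|\,W)$; in the same way $\mu_z(\cdot\,|\,U)=\lambda(\cdot\,|\,U)$ for $z\in W$. If we start at $x\in U$, draw $z$ from $\mu_x(\cdot\,|\,W)$, and then draw $y$ from $\mu_z(\cdot\,|\,U)$, the law of $y$ is $\lambda(\cdot\,|\,U)$ for every $x\in U$: all of $U$ is one cluster.
\end{example}

The cause of the failure is that the density $p(x,z)$ of $\mu_x$ at $z$ misbehaves along the diagonal $z=x$, which every square $U\times U$ contains. An integrable function of two variables is nearly constant on small rectangles $U\times W$ around almost every point, but the diagonal may be null. We therefore go from $U$ to $W$ and come back. The return step is needed because the property ``most points drawn from my measure have a measure close to mine'' makes sense only for measures that live on the set of points indexing them.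

\section{Almost invariant measures give a transversal}\label{sec:contraction}

We first select a point from a set of positive measure, uniformly in the measure.

\begin{lemma}\label{lem:unif}
Let $Z$ be a standard Borel space, let $N\subseteq P(Z)$ be Borel, and let $Q\subseteq N\times Z$ be Borel with $m(Q_m)>0$ for all $m\in N$. Then there is a Borel map $s\colon N\to Z$ with $s(m)\in Q_m$ for all $m\in N$.
\end{lemma}

\begin{proof}
The idea is to follow nested sets of positive measure; to make them shrink to a point of $Q_m$ we work in a space where $Q_m$ is closed. Assume $N\neq\emptyset$ and fix Polish topologies on $P(Z)$ and $Z$ that induce their Borel structures. As a Borel subset of a Polish space, $Q$ is the image of a closed set $\Gamma\subseteq\mathbb N^{\mathbb N}$ under a continuous bijection $g=(g_0,g_1)\colon\Gamma\to Q$ \cite[13.7]{CDST}. For Borel $D\subseteq\mathbb N^{\mathbb N}$ the set $g(D\cap\Gamma)$ is Borel, since injective Borel images of Borel sets are Borel (the Lusin--Souslin theorem \cite[15.2]{CDST}). Put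
\[
\tau_m(D)=m\big(\{z:(m,z)\in g(D\cap\Gamma)\}\big).
\]
By (I), $m\mapsto\tau_m(D)$ is Borel. Since $g$ is injective, $\tau_m$ is a measure, of total mass $m(Q_m)>0$, and it is concentrated on the closed set $\Gamma_m=\{a\in\Gamma:g_0(a)=m\}$.

For a finite sequence $u$ let $O_u$ be the set of $a\in\mathbb N^{\mathbb N}$ extending $u$. Since $O_u$ is the disjoint union of the sets $O_{u^\frown j}$, we can define $a_m\in\mathbb N^{\mathbb N}$ recursively by letting $a_m(n)$ be the least $j$ with $\tau_m(O_{(a_m|n)^\frown j})>0$. The map $m\mapsto a_m$ is Borel. Each $O_{a_m|n}$ has positive $\tau_m$-measure and so meets $\Gamma_m$; as $\Gamma_m$ is closed, $a_m\in\Gamma_m$. With $s(m)=g_1(a_m)$ we have $(m,s(m))=g(a_m)\in Q$.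
\end{proof}

\begin{lemma}\label{lem:transversal}
Let $R$ be a Borel equivalence relation on a standard Borel space $Z$, and let $z\mapsto\pi_z$ be a Borel map from $Z$ to $P(Z)$ with $\pi_z([z]_R)=1$ and $\pi_z=\pi_{z'}$ whenever $z\mathrel{R}z'$. Then $R$ has a Borel transversal.
\end{lemma}

\begin{proof}
Let $H=\{(m,z):\pi_z=m\}$, a Borel subset of $P(Z)\times Z$. Inequivalent points have singular, hence distinct, measures, so $H_{\pi_z}=[z]_R$. The set of names $\{\pi_z:z\in Z\}$ is a Borel image, which in general need not be Borel, but here it equals $N=\{m:m(H_m)=1\}$: each $\pi_z$ lies in $N$, and $m\in N$ forces $H_m\neq\emptyset$. By (I), $N$ is Borel. Lemma~\ref{lem:unif} applied to $H\cap(N\times Z)$ gives a Borel $s$ with $s(m)\in H_m$. The Borel set $T=\{z:s(\pi_z)=z\}$ meets the class with name $m$ exactly in $s(m)$.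
\end{proof}

The measures on a cluster are close but not equal, so none of them is a name. To remove the dependence on the starting point, regard $z\mapsto q_z$ as the transition law of a Markov chain on the class and let the chain run. On a class $\{a,b\}$ with $q_a(\{a\})=s$ and $q_b(\{a\})=t$, the probabilities of being at $a$ after $k$ steps from $a$ and from $b$ differ by $(s-t)^k$. The same contraction works in general.

\begin{proposition}\label{prop:contraction}
Let $R$ be a Borel equivalence relation on a standard Borel space $Z$, and let $z\mapsto q_z$ be a Borel map from $Z$ to $P(Z)$ with $q_z([z]_R)=1$ and $\|q_z-q_{z'}\|\le\frac12$ whenever $z\mathrel{R}z'$. Then $R$ has a Borel transversal.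
\end{proposition}

\begin{proof}
Let $q^1_z=q_z$ and $q^{k+1}_z=\int q^k_w\,dq_z(w)$. By (I) and induction, each $z\mapsto q^k_z$ is a Borel map to $P(Z)$. Fix a class $K$. For $z\in K$ we have $q^k_z(K)=1$ by induction, since $q_z(K)=1$. Fix a Borel set $A\subseteq Z$ and let $f_k(z)=q^k_z(A)$, so $f_{k+1}(z)=\int f_k\,dq_z$. By hypothesis $\operatorname{osc}_Kf_1\le\frac12$, and for $z,z'\in K$ property (T3) gives
\[
|f_{k+1}(z)-f_{k+1}(z')|\le\|q_z-q_{z'}\|\operatorname{osc}_Kf_k\le\tfrac12\operatorname{osc}_Kf_k .
\]
Hence $\operatorname{osc}_Kf_k\le2^{-k}$, and for $z\in K$,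
\[
|f_{k+1}(z)-f_k(z)|\le\int_K|f_k(w)-f_k(z)|\,dq_z(w)\le2^{-k}.
\]
Both bounds are uniform in $A$. The second says $\|q^{k+1}_z-q^k_z\|\le2^{-k}$, so by (T5) the limit $\pi_z=\lim_kq^k_z$ is a probability measure; it satisfies $\pi_z(K)=1$, and $z\mapsto\pi_z(A)$ is Borel as a pointwise limit. The first says $\|q^k_z-q^k_{z'}\|\le2^{-k}$ for $z,z'\in K$, so $\pi$ is constant on $K$. Apply Lemma~\ref{lem:transversal}.
\end{proof}

A bound below $1$ is necessary: $q_z=\delta_z$ satisfies $q_z([z]_R)=1$ for every $R$, including the relation of Proposition~\ref{prop:sharp}.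

\section{Clusters of two-step measures}\label{sec:clusters}

In this section and the next, $x\mapsto\mu_x$ is a quasi-invariant assignment for $E$ and $\varepsilon=\frac1{20}$. Here we fix cells $U,W\in\mathcal U$, define clusters in a Borel way, and select one point from each cluster that carries enough mass. Nothing in this section claims that such clusters exist.

Let $X'=\{x:\mu_x(U)>0,\ \mu_x(W)>0\}$. This set is Borel, and it is a union of $E$-classes by (M2). For $x\in X'$ put
\[
\alpha_x=\mu_x(\cdot\,|\,W),\qquad\beta_x=\mu_x(\cdot\,|\,U),\qquad\nu_x=\int_{X'}\beta_z\,d\alpha_x(z).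
\]
By (M1), $\alpha_x([x]_E)=1$, and $[x]_E\subseteq X'$, so $\nu_x$ is a probability measure; it is Borel in $x$ by (I). For $z\in[x]_E$ we have $\beta_z(U\cap[x]_E)=1$, so $\nu_x(U\cap[x]_E)=1$.

Closeness in total variation is not transitive. It becomes so on the set of points whose measure concentrates on their own neighborhood. Let $U'=U\cap X'$ and
\[
B_x=\{y\in U':\|\nu_x-\nu_y\|\le\varepsilon\},\qquad Y=\{x\in U':\nu_x(B_x)\ge1-\varepsilon\}.
\]
By (T1) and (I), $Y$ is Borel. For $x,y\in Y$ let $x\mathrel{R}y\iff\|\nu_x-\nu_y\|\le2\varepsilon$.

\begin{lemma}\label{lem:gap}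
If $x,y\in Y$ and $\|\nu_x-\nu_y\|<1-2\varepsilon$, then $\|\nu_x-\nu_y\|\le2\varepsilon$. The relation $R$ is a Borel equivalence relation on $Y$, and $R\subseteq E$.
\end{lemma}

\begin{proof}
We have $\nu_x(B_y)>\nu_y(B_y)-(1-2\varepsilon)\ge\varepsilon$ and $\nu_x(B_x)\ge1-\varepsilon$, so there is $w\in B_x\cap B_y$, and $\|\nu_x-\nu_y\|\le\|\nu_x-\nu_w\|+\|\nu_w-\nu_y\|\le2\varepsilon$. If $x\mathrel{R}y\mathrel{R}z$, then $\|\nu_x-\nu_z\|\le4\varepsilon<1-2\varepsilon$, so $x\mathrel{R}z$ by the first part. The relation is reflexive and symmetric, and it is Borel by (T1). If $x,y$ are not $E$-equivalent, then $\nu_x$ and $\nu_y$ are concentrated on disjoint classes and $\|\nu_x-\nu_y\|=1$.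
\end{proof}

We call the $R$-classes \emph{clusters}. To apply Proposition~\ref{prop:contraction} we condition $\nu_z$ on the cluster of $z$, and conditioning distorts distances unless the cluster has substantial mass. The definition of $Y$ does not ensure this, because $B_x$ need not lie in $Y$. So let
\[
Y_1=\{y\in Y:\nu_y([y]_R)\ge\tfrac34\},
\]
a Borel set by (I). It need not be a union of clusters, and the union of the clusters meeting it is defined with an existential quantifier over $X$, which may destroy Borelness. We replace ``there exists $y$'' by ``for a non-null set of $y$'', which is Borel by (I) and, thanks to (M2), depends only on the cluster: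
\[
Z(U,W)=\{x\in Y:\mu_x([x]_R\cap Y_1)>0\}.
\]

\begin{proposition}\label{prop:piece}
There is a Borel set $S_{U,W}\subseteq X$ that meets every $E$-class in a countable set and meets every $E$-class that meets $Z(U,W)$.
\end{proposition}

\begin{proof}
Write $Z=Z(U,W)$. It is Borel by (I). It is a union of clusters: if $x\mathrel{R}x'$, then $[x]_R=[x']_R$, and $\mu_x\sim\mu_{x'}$ because $R\subseteq E$.

Let $K\subseteq Z$ be a cluster. It contains a point $y\in Y_1$, so for $z\in K$,
\[
c_z:=\nu_z(K)\ge\nu_y(K)-2\varepsilon\ge\tfrac34-\tfrac1{10}=0.65 .
\]
Hence $q_z=\nu_z(\cdot\,|\,[z]_R)$ is defined for all $z\in Z$. It is a probability measure on $Z$ with $q_z([z]_R)=1$, and $q_z(A)=\nu_z(A\cap[z]_R)/\nu_z([z]_R)$ is Borel in $z$ by (I). For $z,z'\in K$ and Borel $A\subseteq K$,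
\[
q_z(A)-q_{z'}(A)=\frac{\nu_z(A)-\nu_{z'}(A)}{c_z}+\frac{\nu_{z'}(A)}{c_{z'}}\cdot\frac{c_{z'}-c_z}{c_z}.
\]
Since $\|\nu_z-\nu_{z'}\|\le2\varepsilon$ and $\nu_{z'}(A)\le c_{z'}$, each term has absolute value at most $2\varepsilon/0.65$. Both measures are concentrated on $K$, so $\|q_z-q_{z'}\|\le4\varepsilon/0.65<\frac12$. Proposition~\ref{prop:contraction} gives a Borel transversal $S_{U,W}$ of $R|Z$.

Let $C$ be an $E$-class. As $R\subseteq E$, the set $Z\cap C$ is a union of clusters, and $S_{U,W}\cap C$ has one point in each of them. It remains to see that there are countably many. Fix $x_0\in C$. If $K\subseteq Z\cap C$ is a cluster and $x\in K$, then $\mu_x(K)>0$ by the definition of $Z$, so $\mu_{x_0}(K)>0$ by (M2). A family of pairwise disjoint sets of positive $\mu_{x_0}$-measure is countable.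
\end{proof}

\section{Every class contains a cluster}\label{sec:lebesgue}

Since we will take the union of the sets $S_{U,W}$ over all pairs of cells, we may now work on one class at a time and make arbitrary choices there. The tool is the martingale convergence theorem in the following form. Let $\tau$ be a probability measure on a standard Borel space $\Omega$, let $\mathcal Q_n$ be finite Borel partitions of $\Omega$, each refining the previous one, that together generate the Borel sets, and let $Q_n(\omega)$ be the cell containing $\omega$. If $f\in L^1(\tau)$, then for $\tau$-almost every $\omega$ all cells $Q_n(\omega)$ have positive measure and the average of $f$ over $Q_n(\omega)$ tends to $f(\omega)$.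

\begin{lemma}\label{lem:lebesgue}
In this setting let $f\in L^1(\tau)$ be a real-valued Borel function. For $\tau$-almost every $\omega_0$, all cells $Q_n(\omega_0)$ have positive measure and the average of $|f-f(\omega_0)|$ over $Q_n(\omega_0)$ tends to $0$.
\end{lemma}

\begin{proof}
Apply the theorem to the countably many functions $|f-r|$, $r\in\mathbb Q$. For $\omega_0$ outside a null set, the average of $|f-r|$ over $Q_n(\omega_0)$ tends to $|f(\omega_0)-r|$ for every $r$. Since $|f-f(\omega_0)|\le|f-r|+|r-f(\omega_0)|$, the upper limit of the averages in question is at most $2|f(\omega_0)-r|$. Let $r\to f(\omega_0)$.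
\end{proof}

\begin{proposition}\label{prop:exists}
For every $E$-class $C$ there are $U,W\in\mathcal U$ such that $C$ meets $Z(U,W)$.
\end{proposition}

\begin{proof}
Fix $x_0\in C$ and let $\rho=\mu_{x_0}$. Then $\rho(C)=1$ and $\mu_x\sim\rho$ for all $x\in C$.

\emph{A jointly Borel density.} For $x\in C$ and $z\in X$ let $p_n(x,z)=\mu_x(P_n(z))/\rho(P_n(z))$, and $0$ if the denominator vanishes. Let $p(x,z)=\lim_np_n(x,z)$ where $x\in C$ and the limit exists and is finite, and $p=0$ elsewhere. Each $p_n$ is Borel on $C\times X$, so $p$ is Borel on $X\times X$. For $x\in C$, $p_n(x,z)$ is the $\rho$-average of $d\mu_x/d\rho$ over $P_n(z)$, so $p(x,\cdot)=d\mu_x/d\rho$ almost everywhere by martingale convergence; this uses $\mu_x\ll\rho$. Because also $\rho\ll\mu_x$, this density is positive almost everywhere. By Tonelli's theorem $\iint p\,d\rho\,d\rho=1$ and $p>0$ $(\rho\times\rho)$-almost everywhere. The same holds for the transpose $(t,z)\mapsto p(z,t)$, which governs the return step.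

\emph{A good rectangle.} The partitions of $X\times X$ into products of two cells of $\mathcal P_n$ refine one another and generate the Borel sets. By Lemma~\ref{lem:lebesgue} for $\tau=\rho\times\rho$, applied to $p$ and to its transpose, there is a point $(t_0,z_0)$ at which both conclusions hold and $a=p(t_0,z_0)>0$, $b=p(z_0,t_0)>0$. Positivity turns small absolute errors into small relative ones. Let $\eta=\varepsilon/10$. For $n$ large, $U=P_n(t_0)$ and $W=P_n(z_0)$ have positive $\rho$-measure and, with $\rho_U=\rho(\cdot\,|\,U)$ and $\rho_W=\rho(\cdot\,|\,W)$,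
\begin{gather*}
\iint|p(t,z)-a|\,d\rho_U(t)\,d\rho_W(z)\le\eta^2a,\\
\iint|p(z,t)-b|\,d\rho_U(t)\,d\rho_W(z)\le\eta^2b.
\end{gather*}
All $\mu_x$ with $x\in C$ charge $U$ and $W$, so $C\subseteq X'$ in the notation of Section~\ref{sec:clusters}. Define the Borel sets
\begin{gather*}
U_0=\Big\{t\in U\cap C:\int|p(t,z)-a|\,d\rho_W(z)\le\eta a\Big\},\\
W_0=\Big\{z\in W\cap C:\int|p(z,t)-b|\,d\rho_U(t)\le\eta b\Big\}.
\end{gather*}
By Chebyshev's inequality the set of $t$ where the first integral exceeds $\eta a$ has $\rho_U$-measure at most $\eta^2a/(\eta a)=\eta$. As $\rho_U(C)=1$, we get $\rho_U(U_0)\ge1-\eta$, and the same computation gives $\rho_W(W_0)\ge1-\eta$.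

\emph{One step.} Let $t\in U_0$, $h=p(t,\cdot)/a$ and $c=\int h\,d\rho_W$. Then $|1-c|\le\int|h-1|\,d\rho_W\le\eta$. The density of $\alpha_t$ with respect to $\rho_W$ is proportional to $p(t,\cdot)$, so it is $h/c$, and by (T2)
\[
\|\alpha_t-\rho_W\|=\frac1{2c}\int|h-c|\,d\rho_W\le\frac1{2c}\Big(\int|h-1|\,d\rho_W+|1-c|\Big)\le\frac{\eta}{1-\eta}\le2\eta .
\]
Exchanging the roles of $(U,a)$ and $(W,b)$ gives $\|\beta_z-\rho_U\|\le2\eta$ for $z\in W_0$.

\emph{Two steps.} Let $t\in U_0$. Then $\alpha_t(W\setminus W_0)\le\rho_W(W\setminus W_0)+2\eta\le3\eta$, so by (T4), bounding the distance by $1$ off $W_0$,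
\[
\|\nu_t-\rho_U\|\le\int\|\beta_z-\rho_U\|\,d\alpha_t(z)\le2\eta+3\eta=5\eta .
\]
Therefore, for $t,t'\in U_0$,
\[
\|\nu_t-\nu_{t'}\|\le10\eta=\varepsilon,\qquad\nu_t(U_0)\ge\rho_U(U_0)-5\eta\ge1-6\eta .
\]
Since $U_0\subseteq U\cap C\subseteq U'$, the first bound gives $U_0\subseteq B_t$, and then $\nu_t(B_t)\ge1-6\eta\ge1-\varepsilon$. So $U_0\subseteq Y$. By the first bound again $U_0\subseteq[t]_R$, whence $\nu_t([t]_R)\ge1-6\eta\ge\frac34$ and $U_0\subseteq Y_1$. Finally $\rho(U_0)>0$, so $U_0\neq\emptyset$ and $\mu_t([t]_R\cap Y_1)\ge\mu_t(U_0)>0$ for $t\in U_0$. Thus $\emptyset\neq U_0\subseteq C\cap Z(U,W)$.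
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $S=\bigcup_{U,W\in\mathcal U}S_{U,W}$ with $S_{U,W}$ as in Proposition~\ref{prop:piece}. The union is countable, so $S$ is Borel and meets every class in a countable set. By Propositions~\ref{prop:exists} and~\ref{prop:piece} that set is nonempty.
\end{proof}

\section{Atomic assignments and $\sigma$-smoothness}\label{sec:atomic}

We recall two theorems. The Lusin--Novikov theorem \cite[18.10, 18.15]{CDST}: if $Q\subseteq X\times Y$ is Borel and every section $Q_x$ is nonempty and countable, then there are Borel maps $f_n\colon X\to Y$, $n\in\mathbb N$, with $Q_x=\{f_n(x):n\in\mathbb N\}$. The Feldman--Moore theorem: a Borel equivalence relation with countable classes on a standard Borel space $S$ is the union of the graphs of countably many Borel involutions $g_n$ of $S$; in particular it is the orbit equivalence relation of the countable group that they generate.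

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
The implication (iii)$\Rightarrow$(ii) is trivial, and (ii)$\Rightarrow$(i) is Theorem~\ref{thm:main}. Assume (i) and let $S$ be a complete countable Borel section. The Lusin--Novikov theorem for $E\cap(X\times S)$ gives Borel maps $f_n\colon X\to S$ with $\{f_n(x):n\in\mathbb N\}=S\cap[x]_E$.

For (iii), put $\mu_x=\sum_n2^{-n-1}\delta_{f_n(x)}$. The function $\mu_x(A)=\sum_n2^{-n-1}1_A(f_n(x))$ is Borel in $x$, and $\mu_x([x]_E)=1$. The null sets of $\mu_x$ are the Borel sets disjoint from $S\cap[x]_E$, which depend only on the class.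

For $\sigma$-smoothness, write $E|S$ as the union of the graphs of Borel involutions $g_n$ of $S$. Let $R_n$ be the equivalence relation on $S$ with classes $\{s,g_n(s)\}$, and let $x\mathrel{E_n}y\iff f_0(x)\mathrel{R_n}f_0(y)$, a Borel equivalence relation on $X$. Fix a Borel injection $\iota\colon S\to\mathbb R$. The map $s\mapsto\min\{\iota(s),\iota(g_n(s))\}$ is constant on $R_n$-classes and takes different values on different classes; composed with $f_0$, it shows that $E_n$ is smooth. Since $f_0(x)\mathrel{E}x$ for all $x$, we have $x\mathrel{E}y$ if and only if $f_0(x)\mathrel{E}f_0(y)$, that is, if and only if $f_0(x)\mathrel{R_n}f_0(y)$ for some $n$. So $E=\bigcup_nE_n$.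
\end{proof}

\section{Arbitrary assignments}\label{sec:general}

For a quasi-invariant assignment the relation $E$ is recovered from the measures as $\mu_x\sim\mu_y$. Theorem~\ref{thm:general} takes this as a definition; $X_0$ is the set of points at which (M1) then holds.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(1) The relation $\mu\ll\nu$ is Borel on $P(X)^2$, because it is equivalent to
\[
\forall n\ge1\ \exists m\ge1\ \forall A\in\mathcal A\ \big(\nu(A)<\tfrac1m\Rightarrow\mu(A)\le\tfrac1n\big).
\]
The forward direction is the $\varepsilon$--$\delta$ form of absolute continuity of finite measures. Conversely, let the condition hold and $\nu(B)=0$, and take $A_k\in\mathcal A$ with $(\mu+\nu)(A_k\triangle B)\to0$. Given $n$ and the corresponding $m$, we have $\nu(A_k)<\frac1m$ and so $\mu(A_k)\le\frac1n$ for large $k$, whence $\mu(B)\le\frac1n$.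

Thus $G=\{(x,y):\mu_x\sim\mu_y\}$ is Borel, $X_0=\{x:\mu_x(G_x)=1\}$ is Borel by (I), and $F=G\cap X_0^2$ is Borel. Let $x\in X_0$ and $y\in G_x$. Then $G_y=G_x$, and $\mu_y(G_y)=1$ because $\mu_y\sim\mu_x$; so $y\in X_0$. Hence $G_x=[x]_F$ and $\mu_x([x]_F)=1$. If $x,y\in X_0$ are not $F$-related, then $G_x\cap G_y=\emptyset$, so $\mu_x\perp\mu_y$. The measures $\mu_x$, $x\in X_0$, are concentrated on $X_0$, and their restrictions form a quasi-invariant assignment for $F$ on the standard Borel space $X_0$. Theorem~\ref{thm:main} gives the section.

(2) If $x\mathrel{F}y$, then $[x]_E$ and $[y]_E$ both have full $\mu_x$-measure, so $x\mathrel{E}y$. Hence for each $E$-class $C$ the nonempty set $C\cap X_0$ is a union of $F$-classes. One point from each of these gives a set with pairwise singular measures, by (1), so by hypothesis there are countably many of them. A complete countable Borel section of $F$ therefore meets $C$ in a nonempty countable set.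

For the parenthetical claim, let $\mu_x\ll\rho_C$ for $x\in C\cap X_0$. Points of $C\cap X_0$ with pairwise singular measures have pairwise disjoint sets $G_x$, and $\rho_C(G_x)>0$ because $\mu_x(G_x)=1$; so there are countably many such points.
\end{proof}

\section{Nonsingularity is not enough}\label{sec:sharp}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $X=(2^{\mathbb N})^{\mathbb N}$ and let $x\mathrel{E_1}y\iff\exists n\,\forall k\ge n\ x_k=y_k$, a countable union of closed sets. Let $\lambda$ be the fair coin measure on $2^{\mathbb N}$ and
\[
\mu_x=\sum_{n\ge0}2^{-n-1}\,\lambda^n\times\delta_{(x_n,x_{n+1},\dots)} .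
\]
The $n$th term randomizes the first $n$ coordinates of $x$ and keeps the rest, so $\mu_x([x]_{E_1})=1$; the assignment is Borel by (I). If $x_k=y_k$ for all $k\ge n$, then $\mu_x$ and $\mu_y$ have the same $n$th term, which would vanish on a Borel set and on its complement if $\mu_x\perp\mu_y$; so $\mu_x\not\perp\mu_y$. If $x,y$ are not $E_1$-equivalent, the measures are concentrated on disjoint classes. Thus $x\mathrel{E_1}y\iff\mu_x\not\perp\mu_y$.

Suppose that $S$ is a complete countable Borel section of $E_1$. The map $f_0\colon X\to S$ from the proof of Theorem~\ref{thm:equiv} is a Borel reduction of $E_1$ to $E_1|S$, that is, a Borel map with $x\mathrel{E_1}y\iff f_0(x)\mathrel{E_1}f_0(y)$. By the Feldman--Moore theorem $E_1|S$ is the orbit equivalence relation of a Borel action of a countable group, which is Polish in the discrete topology. This contradicts the theorem of Kechris and Louveau \cite{KL} that $E_1$ is not Borel reducible to the orbit equivalence relation of a Borel action of a Polish group.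
\end{proof}

\begin{remark}
In this example the only atom of $\mu_x$ is $x$, with mass $\frac12$, since the terms with $n\ge1$ are atomless. A class is uncountable, so no probability measure $\rho$ satisfies $\mu_x\ll\rho$ for all $x$ in it, and the proof of Proposition~\ref{prop:exists} cannot begin. Also $\mu_x\sim\mu_y$ only for $x=y$, so the set $X_0$ of Theorem~\ref{thm:general} is empty. The relation $E_1$ shows as well that neither half of Definition~\ref{def:qi} suffices alone: $\mu_x=\delta_x$ satisfies (M1), and a constant assignment satisfies (M2).
\end{remark}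

\begin{thebibliography}{9}

\bibitem{CBER}
\texttt{http://www.math.caltech.edu/\allowbreak\textasciitilde kechris/\allowbreak papers/\allowbreak lectures\%20on\%20CBER02.pdf}

\bibitem{CDST}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{KL}
Kechris and Louveau, \emph{The classification of hypersmooth Borel equivalence relations}, J. Amer. Math. Soc. 10 (1997).

\end{thebibliography}
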